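# Linearizing analytic vector fields: is Brjuno's condition sharp?

## 1. Brjuno's condition and the guess that it is sharp

Fix an integer $n\ge2$, and let $\mathbb N=\{0,1,2,\dots\}$. For $k\in\mathbb N^n$ put $|k|=k_1+\dots+k_n$, and for $\lambda\in\mathbb C^n$ put $\langle\lambda,k\rangle=\sum_i k_i\lambda_i$. We study analytic vector fields near $0\in\mathbb C^n$,
$$X(x)=Ax+f(x),\qquad A=\operatorname{diag}(\lambda_1,\dots,\lambda_n),\qquad f_j=\sum_{|l|\ge2}f_{l,j}x^l .$$
We ask when an analytic change of coordinates turns $X$ into its linear part $Ax$.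

**Definition (non-resonance).** The vector $\lambda$ is non-resonant if $\langle\lambda,k\rangle\ne\lambda_j$ for all $k\in\mathbb N^n$ with $|k|\ge2$ and all $j$.

Look for $U(x)=x+u(x)$, with $u$ of order at least $2$, such that
$$J_U(x)\,Ax=X(U(x)),\tag{1}$$
where $J_U$ is the Jacobian matrix. (The opposite convention replaces $U$ by $U^{-1}$, which converges if and only if $U$ does.) Comparing coefficients of $x^k$ in component $j$ gives
$$\big(\langle\lambda,k\rangle-\lambda_j\big)\,u_{k,j}=[f_j(x+u)]_k\qquad(|k|\ge2,\ 1\le j\le n).\tag{2}$$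
Since $f$ has order at least $2$, the right side involves only coefficients of $u$ of degree less than $|k|$. So under non-resonance there is exactly one formal solution $U$. The only question is whether it converges, and the danger lies in the *small divisors* on the left of (2). Their size is recorded by
$$\omega(m)=\inf_{2\le|k|\le m,\ 1\le j\le n}\big|\langle\lambda,k\rangle-\lambda_j\big|>0 .$$

**Definition (Brjuno condition).** $\displaystyle-\sum_{k\ge1}2^{-k}\log\omega(2^k)<\infty .$

It is known that if $\lambda$ satisfies this condition, then $U$ converges for every analytic $X$ with linear part $A$.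

**Example 1.** Let $\lambda=(\sqrt2,-1)$. A divisor is $a\sqrt2-c$ with integers $(a,c)\ne0$. Since $|2a^2-c^2|\ge1$, we get $|a\sqrt2-c|\ge1/(\sqrt2|a|+|c|)\ge1/(2(|a|+|c|))$. As $|a|+|c|\le m+1$ for the divisors counted in $\omega(m)$, we have $\omega(m)\ge1/(2(m+1))$, and the series converges.

Is the condition sharp? Precisely: *is it true, for every $n\ge2$, that for every non-resonant $\lambda\in\mathbb C^n$ violating the Brjuno condition there is an analytic $X$ with linear part $A$ whose $U$ diverges?* The question comes from the text "Gevrey and analytic local models and normal forms for diffeomorphisms and vector fields" (https://documentserver.uhasselt.be/bitstream/1942/21897/1/Freek_Verstringe_thesis.pdf).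

The natural first guess is **yes**. If the condition fails, the divisors are too small too often, and we have all the coefficients of $f$ at our disposal to make $U$ feel them. Let us test this guess.

**Test 1 (no small divisors).** Let $n=2$, with $\lambda_1,\lambda_2\ne0$ and $\lambda_1/\lambda_2$ not a negative real number. Then $0$ is not on the segment from $\lambda_1$ to $\lambda_2$, so $|k_1\lambda_1+k_2\lambda_2|\ge c|k|$ with some $c>0$. Hence the divisors tend to infinity with $|k|$, the function $\omega$ is bounded below, and the Brjuno condition holds. There is nothing to contradict the guess.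

**Test 2 (one small divisor).** Let $\nu\in\mathbb N^n$ with $\nu_1\ge1$, put $\varepsilon=\langle\lambda,\nu\rangle$, and let $X=Ax+x_1x^\nu e_1$. Note that $\varepsilon=\langle\lambda,\nu+e_1\rangle-\lambda_1\neq0$. Put $c=\nu_1/\varepsilon$. I claim
$$U_1=x_1\,(1-c\,x^\nu)^{-1/\nu_1},\qquad U_i=x_i\ (i\ge2).$$
To check, write $M=x^\nu$ and $\varphi=(1-cM)^{-1/\nu_1}$. The derivative of $M$ along $Ax$ is $\varepsilon M$, so that of $U_1$ is $\lambda_1x_1\varphi+x_1\,\varepsilon M\frac{c}{\nu_1}\frac{\varphi}{1-cM}=\lambda_1U_1+U_1\frac{M}{1-cM}$. Moreover $U^\nu=M\varphi^{\nu_1}=M/(1-cM)$, so this is $\lambda_1U_1+U_1U^\nu$, as (1) requires. The series converges on $\{|x_i|<R\}$ exactly when $R^{|\nu|}\le|\varepsilon|/\nu_1$. So one divisor of size $|\varepsilon|=e^{-K|\nu|}$ costs a factor of about $e^{-K}$ in the radius: the loss is $\frac1{|\nu|}\log\frac1{|\varepsilon|}$ on the logarithmic scale, up to the harmless term $\frac{1}{|\nu|}\log\nu_1$. The Brjuno series is a sum of quotients of exactly this kind over the scales $|\nu|\approx2^k$.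 The guess says that the losses at all scales can be forced to add up.

**Test 3 (extremely small divisors).** Suppose $\limsup_m\frac1m\log\frac1{\omega(m)}=\infty$. Then single coefficients are enough, in every dimension. This is part (a) of Theorem D below; here is the proof.

Choose $m_s\to\infty$ with $\omega(m_s)\le e^{-sm_s}$. The infimum is over a finite set, so it is attained at some $(k^{(s)},j_s)$, and $|\langle\lambda,k^{(s)}\rangle-\lambda_{j_s}|\le e^{-sm_s}\le e^{-s|k^{(s)}|}$. All divisors are non-zero and these tend to $0$, so $|k^{(s)}|\to\infty$. Pass to a subsequence with $|k^{(s)}|$ strictly increasing; after relabeling the bound $e^{-s|k^{(s)}|}$ persists, because the new index is at most the old one. Let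
$$f=\sum_sc_s\,x^{k^{(s)}}e_{j_s},\qquad c_s\in\{0,1\},$$
which is analytic on the unit polydisc. In (2) with $(k,j)=(k^{(s)},j_s)$ the terms of $f$ of degree $|k^{(s)}|$ contribute just $c_s$, since there every factor of $(x+u)^l$ must be a bare variable. So
$$\big(\langle\lambda,k^{(s)}\rangle-\lambda_{j_s}\big)u_{k^{(s)},j_s}=c_s+R_s,$$
where $R_s$ depends only on the coefficients of $f$ of lower degree. One of $|R_s|,|1+R_s|$ is at least $\frac12$, so we can choose the $c_s$ inductively with $|c_s+R_s|\ge\frac12$. Then $|u_{k^{(s)},j_s}|\ge\frac12e^{s|k^{(s)}|}$, and $U$ diverges. $\square$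

**Where this stops.** The argument uses one divisor per coefficient, so it needs divisors smaller than every $e^{-K|k|}$. The failure of Brjuno's condition gives less. Take $\alpha>0$ with continued fraction digits $a_{s+1}=\lceil e^{q_s}\rceil$ for $s\ge1$, where $p_s/q_s$ are the convergents, and let $\lambda=(\alpha,-1)$. Then $e^{q_s}\le q_{s+1}=a_{s+1}q_s+q_{s-1}\le3q_se^{q_s}\le e^{4q_s}$. The divisor for $k=(q_s,p_s)+e_1$, $j=1$, has absolute value $|q_s\alpha-p_s|<1/q_{s+1}\le e^{-q_s}$, while $|k|\le(\alpha+3)q_s$. So if $2^\kappa$ is the first power of $2$ that is at least $|k|$, then $-2^{-\kappa}\log\omega(2^\kappa)\ge\frac{1}{2(\alpha+3)}$, which happens infinitely often; since $\omega$ is non-increasing, the negative terms of the series have a finite sum, and the condition fails. On the other hand, the estimate (15) of Section 7 gives $\omega(m)\ge c/q_{s+1}$ for $q_s\le m<q_{s+1}$, so $\log\frac1{\omega(m)}\le4m+\mathrm{const}$. Test 3 is silent here. To get divergence one would have to pile up many small divisors in one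 coefficient, at all scales at once. Whether that can be done turns out to depend on the dimension.

## 2. Condition $(\star)$ and the four theorems

For $\nu\in\mathbb Z^n$ put $|\nu|=\sum\nu_i$ (a signed sum) and $D(\nu)=\langle\lambda,\nu\rangle$. Let $e_i$ be the unit vectors, $\log^+t=\max(\log t,0)$, and
$$\mathcal N=\{\nu\in\mathbb Z^n:\ \nu_i\ge-1\text{ for all }i,\ \text{at most one }\nu_i=-1,\ |\nu|\ge1\}.$$
If $|k|\ge2$, then $k-e_j\in\mathcal N$ and $\langle\lambda,k\rangle-\lambda_j=D(k-e_j)$; conversely every $\nu\in\mathcal N$ has this form. So $\mathcal N$ indexes the divisors, and non-resonance means $D\ne0$ on $\mathcal N$. For $n=2$, for instance, $(-1,2)$ and $(1,0)$ are in $\mathcal N$, while $(-1,1)$ and $(-1,-1)$ are not.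

**Condition $(\star)$** ($n\ge3$). There is $C_0\ge1$ such that for all $\nu\in\mathcal N$, $D(\nu)\neq0$ and
$$\log^+\frac1{|D(\nu)|}\le\begin{cases}C_0\,(1+\log|\nu|)&\text{if }\nu_2\in\{-1,0\},\\[2pt] C_0\Big(\dfrac{|\nu|}{\nu_2}+\log\nu_2+1\Big)&\text{if }\nu_2\ge1.\end{cases}$$

Thus divisors may be exponentially small in $|\nu|$, but only if $\nu$ has a small second coordinate that is at least $1$. A harmless example is $\lambda=(\sqrt2,\mathrm i,-1)$: if $\nu_2\ne0$ then $|D(\nu)|\ge1$, and if $\nu_2=0$ then $|D(\nu)|\ge1/(2(|\nu_1|+|\nu_3|))\ge1/(6|\nu|)$, because $|\nu_1|+|\nu_3|\le|\nu|+2\le3|\nu|$.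

In dimension two the second line would leave no room. If $\lambda_1/\lambda_2=-\alpha<0$, then $|D(\nu)|=|\lambda_2||\alpha\nu_1-\nu_2|$; for $\nu\in\mathcal N$ with $\nu_1\le 0$ this is bounded below, and if it is less than $|\lambda_2|\alpha/2$ with $\nu_1\ge1$, then $\nu_2\ge\alpha\nu_1/2$ and $|\nu|/\nu_2\le1+2/\alpha$. The same inequality would then force $\log^+\frac1{|D(\nu)|}=O(1+\log|\nu|)$, hence Brjuno's condition. With three coordinates this obstruction disappears.

**Theorem A.** If $\lambda$ satisfies $(\star)$, then for every analytic $X$ with linear part $A$ the transformation $U$ converges.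

**Theorem B.** For every $n\ge3$ there are explicit $\lambda\in\mathbb C^n$ satisfying $(\star)$ (hence non-resonant) that do not satisfy the Brjuno condition. So the statement is false for every $n\ge3$.

**Theorem C.** For $n=2$ the statement is true: for every non-resonant $\lambda\in\mathbb C^2$ that does not satisfy the Brjuno condition, some analytic $X$ with linear part $A$ has divergent $U$.

**Theorem D.** (a) For any $n\ge2$ and non-resonant $\lambda$ with $\limsup_m\frac1m\log\frac1{\omega(m)}=\infty$, some analytic $X$ with linear part $A$ has divergent $U$. (b) For $n\ge3$ and every $K>0$ there is $\lambda$ with $K\le\limsup_m\frac1m\log\frac1{\omega(m)}<\infty$ for which every analytic $X$ with linear part $A$ has convergent $U$.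

So the statement about all $n\ge2$ is disproved: the guess is right for $n=2$ and wrong for every $n\ge3$. Part (a) of Theorem D has just been proved. Sections 3–6 prove A, B and D(b) with no outside result; Sections 7–9 prove C and use one cited theorem, due to Yoccoz.

**Remark.** If $n\ge3$ and already a pair $(\lambda_1,\lambda_2)$ violates the Brjuno condition in $\mathbb C^2$, then the guess holds for $\lambda$: the pair is non-resonant, and if $X_2$ is a field as in Theorem C, the field $(X_2(x_1,x_2),\lambda_3x_3,\dots,\lambda_nx_n)$ has linearization $(U_2(x_1,x_2),x_3,\dots,x_n)$, which diverges. The same holds for any other pair. So the near-resonances of a counterexample must involve at least three coordinates in an essential way.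

## 3. Trees of divisors

We unfold the recursion (2) and see which products of divisors occur in a single coefficient. We will need two versions:

* the *full* version, with all variables, which is (2);
* the *variant without $x_2$*, in which $x_2$ is set to $0$ and only $k$ with $k_2=0$ occur. Here $x+u$ is replaced by $\hat x+u$ with $\hat x=(x_1,0,x_3,\dots,x_n)$; all $n$ components $u_j$ are still present.

**Step 1 (one level of the recursion).** This step shows how exponents add. Expand $(x+u)^l$: each of the $|l|$ factors contributes either a variable $x_i$ (a *leaf*; in the variant $i\ne2$) or a term $u_{k_t,j_t}x^{k_t}$ standing in a factor with index $j_t$. For the coefficient of $x^k$ we need $k=\sum_{\text{leaves}}e_i+\sum_tk_t$, while $l=\sum_{\text{leaves}}e_i+\sum_te_{j_t}$. Subtracting,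
$$k-e_j=(l-e_j)+\sum_t(k_t-e_{j_t}).\tag{3}$$
As $|l|\ge2$, every $|k_t|<|k|$.

**Step 2 (separating divisors from combinatorics).** Here we bound $u_{k,j}$ by a product of inverse divisors times a coefficient of a convergent series. Define recursively
$$\delta(k,j)=|D(k-e_j)|^{-1}\max\prod_t\delta(k_t,j_t),$$
the maximum over all choices as in Step 1 with $f_{l,j}\ne0$; the empty product is $1$, and $\delta(k,j)=0$ if there is no choice. Let $f^+_j=\sum|f_{l,j}|x^l$, and let $V$ be the solution of $V=f^+(x+V)$, $V(0)=0$ (in the variant $V=f^+(\hat x+V)$). By the implicit function theorem $V$ is holomorphic near $0$, since the derivative of $V-f^+(x+V)$ in $V$ at $0$ is the identity. Solving by recursion, $V$ has order at least $2$ and coefficients $\ge0$. Then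
$$|u_{k,j}|\le\delta(k,j)\,V_{k,j}.\tag{4}$$
We use induction on $|k|$. By (2), $|u_{k,j}|\le|D(k-e_j)|^{-1}\sum|f_{l,j}|\prod_t|u_{k_t,j_t}|$, the sum over all choices. By induction each product is at most $\prod_t\delta(k_t,j_t)\prod_tV_{k_t,j_t}$, and $|D(k-e_j)|^{-1}\prod_t\delta(k_t,j_t)\le\delta(k,j)$. What remains, $\sum|f_{l,j}|\prod_tV_{k_t,j_t}$, is the coefficient $[f^+_j(x+V)]_k=V_{k,j}$.

Consequently, *if $\log\delta(k,j)\le c|k|$ for all $(k,j)$ with $\delta(k,j)\neq0$, then $u$ converges.*

**Step 3 (trees).** We make the product $\delta$ explicit. If $\delta(k,j)\ne0$, choose a maximizing choice at each level. This gives a finite rooted tree $T$; its root is $(k,j)$, and the children of a vertex $v=(k_v,j_v)$ are the $(k_t,j_t)$ in the choice made there. Each vertex carries $\sigma_v=l_v-e_{j_v}$ with $f_{l_v,j_v}\ne0$, so $|\sigma_v|\ge1$. With $T_v$ denoting $v$ together with its descendants, (3) gives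
$$\delta(k,j)=\prod_{v\in T}\frac1{|D(\mu_v)|},\qquad\mu_v:=k_v-e_{j_v}=\sum_{v'\in T_v}\sigma_{v'}.\tag{5}$$

**Example 2.** Let $n=2$ and $f=x_1x_2\,e_1$. Then $u_1$ has terms $x_1x_2^m$ only, the tree of $((1,m),1)$ is a chain of $m$ vertices all with $\sigma=(0,1)$, the $\mu$'s are $(0,1),\dots,(0,m)$, and $\delta=\prod_{s=1}^m\frac1{s|\lambda_2|}$. Here $V_1=x_1x_2/(1-x_2)$ has coefficients $1$, and indeed $U_1=x_1e^{x_2/\lambda_2}$.

**Step 4 (gaps are again divisors).** This step shows that two small divisors on one branch force a small divisor of their difference. Let $v'$ be a proper descendant of $v$. Then $k_{v'}\le k_v$ coordinatewise, so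
$$\nu:=\mu_v-\mu_{v'}=(k_v-k_{v'})-e_{j_v}+e_{j_{v'}}\in\mathcal N:\tag{6}$$
its coordinates are $\ge-1$, at most one equals $-1$, and $|\nu|=\sum_{T_v\setminus T_{v'}}|\sigma|\ge1$. Put $h_v=\log^+(1/|D(\mu_v)|)$. Since $|D(\nu)|\le2\max(|D(\mu_v)|,|D(\mu_{v'})|)$,
$$\min(h_v,h_{v'})\le\log2+\log^+\frac1{|D(\mu_v-\mu_{v'})|}.\tag{7}$$

By (5), $\log\delta(k,j)\le\sum_{v\in T}h_v$. The task is to bound $\sum_vh_v$ by a constant times $|k|$.

## 4. Amortizing the divisors over a tree

**The count by scales.** The first thing to try uses only $|\nu|$ in (7). If divisors with $\log\frac1{|D|}$ of size about $bq$ occur only for $|\nu|\ge q$, then two such vertices on one branch are at distance at least $q$, and one is led to at most about $|k|/q$ such vertices, with total cost about $b|k|$. If there are such scales $q=q_1<q_2<\cdots$, each of them is allowed a cost of about $b|k|$, and the bound becomes $b|k|$ times the number of $i$ with $q_i\le|k|$. This is not $O(|k|)$; the sum over scales is just the Brjuno series again.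

**What $(\star)$ adds.** Suppose every vertex has $(\sigma_v)_2\ge1$. Then a gap $\nu$ consists of at most $\nu_2$ vertices, and $(\star)$ bounds its cost by the *average* $|\nu|/\nu_2$, up to a logarithm. A gap with $\nu_2=1$ can cost $C_0|\nu|$, but then it contains just one vertex and cannot be subdivided at smaller scales. The same length is no longer charged at every scale. The rest of this section turns this into a bound. For $S>0$, $W\ge1$ and a fixed $C\ge1$ let
$$H(S,W)=C\Big(\frac SW+\log W+1\Big);\tag{8}$$
think of $S=|\nu|$ and $W=\nu_2$.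

**Lemma 1.** $H(S+S',W+W')\le\max\big(H(S,W),H(S',W')\big)+2C$ for $S,S'>0$ and $W,W'\ge 1$.

*Proof.* By symmetry let $W\ge W'$. Put $x=W'/W\in(0,1]$, $r=S/W$, $r'=S'/W'$. Then $\frac{S+S'}{W+W'}=\frac{r+xr'}{1+x}$ and $\log(W+W')\le\log W+\log2$.

If $r'\le r$, then $\frac{r+xr'}{1+x}\le r$ and $H(S+S',W+W')\le H(S,W)+C\log2$.

Otherwise $r'=r+\Delta$ with $\Delta>0$, and $\frac{r+xr'}{1+x}=r+\frac{x\Delta}{1+x}$. If $\Delta\le\log\frac1x$, then $\frac{x\Delta}{1+x}\le x\log\frac1x\le\frac1e$, so $H(S+S',W+W')\le H(S,W)+C(\log2+\frac1e)$. If $\Delta>\log\frac1x$, we compare with the second pair: $H(S',W')=C(r+\Delta+\log W-\log\frac1x+1)$, so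
$$H(S+S',W+W')-H(S',W')\le C\Big(\log2+\log\tfrac1x-\tfrac{\Delta}{1+x}\Big)\le C\Big(\log2+\tfrac{x}{1+x}\log\tfrac1x\Big)\le C\Big(\log 2+\tfrac1e\Big).$$
In all cases the excess is at most $2C$. $\square$

**Lemma 2 (one branch).** Let $h^{(0)},\dots,h^{(g)}\ge0$, and let $\rho_l=(S^{(l)},W^{(l)})$, $1\le l\le g$, with $S^{(l)}>0$, $W^{(l)}\ge1$, be such that $\min(h^{(a)},h^{(b)})\le H(\rho_{a+1}+\dots+\rho_b)$ for all $a<b$. Then
$$\sum_ah^{(a)}\le\max_ah^{(a)}+\sum_{l=1}^g\big(H(\rho_l)+2C\big).$$

*Proof.* Induction on $g$; the case $g=0$ is trivial. For $g\ge1$ let $h^{(a)}$ be a smallest element and delete it. The maximum of the remaining elements is still $\max h$.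

If $a=0$ or $a=g$, then $h^{(a)}\le H(\rho)$ for the one adjacent $\rho$ (apply the hypothesis to $a$ and its neighbor). This $\rho$ disappears from the list, and induction finishes.

If $a$ is interior, then $h^{(a)}\le\min(H(\rho_a),H(\rho_{a+1}))$. Merge $\rho_a,\rho_{a+1}$ into their sum; the remaining sequence satisfies the hypotheses. By induction and Lemma 1,
$$\sum h\le\max h+\sum_{l\ne a,a+1}(H(\rho_l)+2C)+\big[\max(H(\rho_a),H(\rho_{a+1}))+2C+2C\big]+\min(H(\rho_a),H(\rho_{a+1})).$$
Since $\max+\min$ is the sum, this is the claim. $\square$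

For a tree that is a chain, taking the $\rho_l$ to be single vertices settles everything: if $s,w\ge 1$, then $H(s,w)\le C(s+w)$. For a branching tree, Lemma 2 charges one maximum per branch, and there may be many branches. The next lemma pays for these maxima with a potential function. The vertices carry one of $p$ classes because in one application (7) will be useful only for vertices of the same class.

**Lemma 3 (trees).** Let $T$ be a finite rooted tree whose vertices carry reals $s_v,w_v\ge1$ and $h_v\ge0$, and one of $p$ classes. Let $S_v,W_v$ be the sums of $s,w$ over $T_v$. Assume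

1. $h_v\le H(S_v,W_v)$ for all $v$;
2. $\min(h_v,h_{v'})\le H(S_v-S_{v'},W_v-W_{v'})$ if $v'$ is a proper descendant of $v$ of the same class.

Then $\sum_vh_v\le K\sum_v(s_v+w_v)$ with $K=K(C,p)$.

*Proof.* Put
$$C_1=(p+3)C,\quad B_1=4pC,\quad M_1=B_1+2pC+C_1,\quad B_2=3pC,\quad M_2=16pC+C_1,$$
$$\Psi(S,W)=\Big(M_1-\frac{B_1}W\Big)S+M_2W-B_2\log(eW).\tag{9}$$
We prove $F(T):=\sum_{v\in T}h_v\le\Psi(S,W)$, where $(S,W)=(S_{\rm root},W_{\rm root})$, by induction on the number of vertices. This suffices since $\Psi\le M_1S+M_2W$. The two negative terms of $\Psi$ have the shape of $H$: they are the savings out of which the maxima are paid.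

We use several times that for finitely many reals $a_i\ge1$
$$e\sum a_i\le\prod(ea_i).$$
For two numbers, $2ab-a-b=a(b-1)+b(a-1)\ge0$ gives $a+b\le2ab\le e\,ab$; the rest is induction.

**Step 1 (the heavy path).** We choose a path such that everything hanging off it has at most half the weight. Let $v_0$ be the root. As long as $v_i$ has a child with $W$-value greater than $W/2$, let $v_{i+1}$ be that child; it is unique because two such children would have total weight more than $W$. Stop at $v_r$. All $W_{v_i}>W/2$. Let $t$ range over the *light roots*, the children of the $v_i$ not on the path. Then $W_t\le W/2$ for all $t$. Put $\bar s=\sum_is_{v_i}$ and $\bar w=\sum_iw_{v_i}\ge r+1$, so $S=\bar s+\sum_tS_t$ and $W=\bar w+\sum_tW_t$.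

**Step 2 (the sum along the path).** We show
$$\sum_ih_{v_i}\le\frac{2pCS}W+pC\log(eW)+pC\sum_t\Big(\frac{S_t}{W_t}+\log(eW_t)\Big)+C_1(\bar s+\bar w).\tag{10}$$
Call the pairs $(s_{v_i},w_{v_i})$ and $(S_t,W_t)$ *pieces*. For each class apply Lemma 2 to the path vertices of that class, from the top down, with $\rho_l$ the differences of consecutive pairs $(S_v,W_v)$. Hypothesis 2 is what Lemma 2 requires. Each $\rho_l$ is a sum of pieces (the path vertices from one to just before the next, and the light trees attached to them), and for one class different $\rho_l$ use disjoint sets of pieces. The quotient of sums $\sum S_{\rm pc}/\sum W_{\rm pc}$ is at most the largest $S_{\rm pc}/W_{\rm pc}$, and $\log(e\sum W_{\rm pc})\le\sum\log(eW_{\rm pc})$; hence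
$$H(\rho_l)\le C\sum_{\text{pieces of }\rho_l}\Big(\frac{S_{\rm pc}}{W_{\rm pc}}+\log(eW_{\rm pc})\Big).$$
For a piece that is a single vertex, $\frac sw+\log(ew)\le s+w$, because $\log w\le w-1$. The maximum of $h$ over a class is at most $C\big(\frac{2S}W+\log(eW)\big)$, by hypothesis 1 and $W/2<W_{v_i}\le W$. The number of $\rho_l$ over all classes is at most $r\le\bar w$, and each brings an additional $2C$. Summing over the $p$ classes gives (10); the single-vertex pieces and the extra $2C$'s contribute at most $pC(\bar s+\bar w)+2C\bar w\le C_1(\bar s+\bar w)$.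

**Step 3 (what the induction needs).** By induction $F(T)\le\sum_ih_{v_i}+\sum_t\Psi(S_t,W_t)$, so it is enough that the right side of (10) is at most $\Psi(S,W)-\sum_t\Psi(S_t,W_t)$. (For a single vertex there are no $t$, so the base case is included.) Inserting $S=\bar s+\sum S_t$ and $W=\bar w+\sum W_t$ and using $W\ge1$ and $\frac1{W_t}-\frac1W\ge\frac1{2W_t}$,
$$\Psi(S,W)-\sum_t\Psi(S_t,W_t)\ge(M_1-B_1)\bar s+\frac{B_1}2\sum_t\frac{S_t}{W_t}+M_2\bar w-B_2\log(eW)+B_2\sum_t\log(eW_t).\tag{11}$$
We compare the terms containing $S$ and those containing only $W$ separately.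

**Step 4 (the $S$-terms).** We need $(M_1-B_1)\bar s+\frac{B_1}2\sum\frac{S_t}{W_t}\ge\frac{2pCS}{W}+pC\sum\frac{S_t}{W_t}+C_1\bar s$. Since $\frac SW\le\bar s+\sum_t\frac{S_t}{2W_t}$, the right side is at most $(2pC+C_1)\bar s+2pC\sum\frac{S_t}{W_t}$, which equals the left side by the choice of $M_1,B_1$.

**Step 5 (the $W$-terms).** We need
$$M_2\bar w+(B_2-pC)\sum_t\log(eW_t)\ge(B_2+pC)\log(eW)+C_1\bar w .$$

If $\bar w\ge W/4$, then $\log(eW)\le W\le4\bar w$, and $M_2=4(B_2+pC)+C_1$; since the sum over $t$ is $\ge0$, the inequality holds.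

If $\bar w<W/4$, then $\sum_tW_t>\frac34W$ while all $W_t\le\frac12W$. The $t$'s split into two groups, each of sum at least $W/4$: if some $W_t\ge W/4$, it forms one group and the others sum to more than $W/4$; if not, add terms one by one until the sum is at least $W/4$, and it is then less than $W/2$. For each group $\prod(eW_t)\ge e\sum W_t\ge eW/4$, so
$$\sum_t\log(eW_t)\ge2\log(eW)-2\log4 .$$
Since $2(B_2-pC)=4pC=B_2+pC$, it remains to see $M_2\bar w\ge C_1\bar w+4pC\log4$. This holds as $\bar w\ge1$ and $M_2-C_1=16pC\ge4pC\log4$. $\square$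

The second case of Step 5 is where branching pays for itself: two substantial light groups carry the saving $\log(eW)$ twice, while the tree owes it once.

## 5. Removing the vertices that do not gain in $x_2$: proof of Theorem A

The direct attempt is to apply Lemma 3 to the trees of $X$ with $w_v=(\sigma_v)_2$. This fails at the hypothesis $w_v\ge1$. A monomial $x_1^2$ in $f_1$ gives $\sigma=e_1$ with $\sigma_2=0$, and a monomial without $x_2$ in $f_2$ gives $\sigma_2=-1$. Then a gap with $\nu_2=1$ may contain arbitrarily many vertices, and the amortization collapses. So we first remove these monomials by an analytic change of coordinates. The divisors met in doing so are those of the first line of $(\star)$, which are harmless.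

Let $\lambda$ satisfy $(\star)$, let $X=Ax+f$ be analytic, and $\hat x=(x_1,0,x_3,\dots,x_n)$.

**Step A (an invariant hypersurface with linear dynamics).** This step makes $f$ divisible by $x_2$. We seek $E(\hat x)=\hat x+\varphi(\hat x)\in\mathbb C^n$ with $J_E(\hat x)A\hat x=X(E(\hat x))$. In coefficients this is
$$D(k-e_j)\,\varphi_{k,j}=[f_j(\hat x+\varphi)]_k,\qquad k_2=0,\ |k|\ge2,\ 1\le j\le n,$$
the variant without $x_2$ of Section 3, with a unique formal solution. To prove convergence, apply Lemma 3 to its trees with $s_v=w_v=|\sigma_v|$ and two classes: $j_v=2$ and $j_v\ne2$. All $k_v$ have second coordinate $0$, so $(\mu_v)_2$ is $-1$ or $0$ according to the class. For $v,v'$ of the same class the vector $\nu$ of (6) has $\nu_2=0$. (For different classes $\nu_2=1$ can occur, and then $(\star)$ would give only a bound linear in $|\nu|$; this is why we need classes.) So the first line of $(\star)$ applies to $\mu_v$ and to $\nu$. Here $S=W$ throughout and $H(S,S)=C(2+\log S)$. With $C=C_0+\log2$, hypothesis 1 follows from $(\star)$,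 and hypothesis 2 from (7) and $(\star)$, since $\log2+C_0(1+\log|\nu|)\le C(2+\log|\nu|)$. Lemma 3 yields $\log\delta(k,j)\le2K|\mu_{\rm root}|\le2K|k|$, and $\varphi$ converges by (4).

Put $\Phi(x)=E(\hat x)+x_2e_2$, a local biholomorphism tangent to the identity, and $\tilde X=J_\Phi^{-1}\,X\circ\Phi$. On $\{x_2=0\}$ the vector $A\hat x$ has no second component, so $X(\Phi(\hat x))=J_E(\hat x)A\hat x=J_\Phi(\hat x)A\hat x$, which says $\tilde X(\hat x)=A\hat x$. Hence $\tilde X=Ax+\tilde f$ with all $\tilde f_j$ of order at least $2$ and divisible by $x_2$.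

**Step B (one more power of $x_2$ in the second component).** We remove the part of $\tilde f_2$ that is linear in $x_2$. Write $\tilde f_2=x_2(g(\hat x)+O(x_2))$ with $g(0)=0$, and put
$$G(\hat x)=\sum_{|k|\ge1,\,k_2=0}\frac{g_k}{\langle\lambda,k\rangle}x^k .$$
Such $k$ lie in $\mathcal N$ with $k_2=0$, so $|\langle\lambda,k\rangle|^{-1}\le(e|k|)^{C_0}$ by $(\star)$ and $G$ converges. By construction the derivative of $G$ along $A\hat x$ is $g$. Let $\eta=x_2e^{-G(\hat x)}$. Along $\tilde X$ the variables other than $x_2$ move with velocity $A\hat x+O(x_2)$, so $\dot G=g+O(x_2)$ and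
$$\dot\eta=e^{-G}(\dot x_2-x_2\dot G)=e^{-G}\big(\lambda_2x_2+x_2g-x_2g+O(x_2^2)\big)=\lambda_2\eta+O(\eta^2).$$
In the coordinates $(x_1,\eta,x_3,\dots,x_n)$, a change tangent to the identity, the field is $Ax+f$ with a new $f$ (the second coordinate is again called $x_2$) such that $f_{l,j}\ne0$ implies $l_2\ge1$ if $j\ne2$ and $l_2\ge2$ if $j=2$. That is,
$$f_{l,j}\ne0\ \Longrightarrow\ (l-e_j)_2\ge1.\tag{12}$$

**Step C (linearizing the prepared field).** Now the amortization applies. Let $x+u$ be the formal linearization of the field satisfying (12). Every vertex of every tree has $(\sigma_v)_2\ge1$. Apply Lemma 3 with $s_v=|\sigma_v|$, $w_v=(\sigma_v)_2$ and one class, so that $S_v=|\mu_v|$ and $W_v=(\mu_v)_2\ge1$. Hypothesis 1 is the second line of $(\star)$. For hypothesis 2, the vector $\nu$ in (6) lies in $\mathcal N$, with $|\nu|=S_v-S_{v'}$ and $\nu_2=W_v-W_{v'}\ge1$, so (7) and $(\star)$ give it with $C=C_0+\log2$. Hence $\log\delta(k,j)\le K(|\mu_{\rm root}|+(\mu_{\rm root})_2)\le K(|k|+k_2)\le2K|k|$, and $u$ converges by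 (4).

Composing the three analytic changes, all tangent to the identity, gives an analytic linearization of the original $X$. By uniqueness of the formal linearization it is $U$. This proves Theorem A. $\blacksquare$

## 6. A number $\beta$ with near-resonances $(q_i,1,p_i)$: Theorems B and D(b)

We need $(\star)$ and still a divergent Brjuno series. The plan is to take $\lambda_1=\sqrt2$, $\lambda_3=-1$, whose own divisors are only polynomially small by Example 1, and a number $\lambda_2=\beta$ that is extremely well approximated by numbers $p_i-q_i\sqrt2$. Then the very small divisors sit at the multiples $d(q_i,1,p_i)$, and these have second coordinate $d$.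

**Step 1 (construction of $\beta$).** This step builds the approximations with prescribed errors. Let $\theta=3-2\sqrt2$, so $1.7<\log\frac1\theta<2$. For $m\ge1$ write $\theta^m=P_m-Q_m\sqrt2$ and $\theta^{-m}=P_m+Q_m\sqrt2$, with positive integers $P_m,Q_m$. Subtracting, $2\sqrt2\,Q_m<\theta^{-m}$, so $Q_m<\frac12\theta^{-m}$. From $Q_1=2$ and $Q_{m+1}=3Q_m+2P_m$ we get $Q_m>m$. Also $P_m=\sqrt2Q_m+\theta^m\le2Q_m$, because $(2-\sqrt2)Q_m>1>\theta^m$.

Fix an integer $b\ge1$. Put $n_1=1$, and for $i\ge1$
$$q_i=\sum_{h\le i}Q_{n_h},\qquad p_i=\sum_{h\le i}P_{n_h},\qquad n_{i+1}=b\,q_i,\qquad\beta=\sum_{h\ge1}\theta^{n_h}.$$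
As $q_i\ge Q_{n_i}>n_i$, the sequence $(n_i)$ is strictly increasing. Since $\theta^{n_h}=P_{n_h}-Q_{n_h}\sqrt2$, the numbers $\varepsilon_i:=q_i\sqrt2+\beta-p_i$ equal $\sum_{h>i}\theta^{n_h}$. Hence
$$\theta^{bq_i}\le\varepsilon_i\le2\theta^{bq_i},\qquad p_i\le2q_i,\qquad q_{i+1}\le\theta^{-bq_i},\qquad q_1=2.\tag{13}$$
For the first chain, the leading term of $\varepsilon_i$ is $\theta^{n_{i+1}}=\theta^{bq_i}$, and the geometric series adds at most a factor $\frac1{1-\theta}<2$. For the third, $q_{i+1}\le\sum_{h\le i+1}\frac12\theta^{-n_h}\le\frac{\theta^{-n_{i+1}}}{2(1-\theta)}\le\theta^{-n_{i+1}}$.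

For $b=1$: $(q_1,p_1)=(2,3)$ and $n_2=2$; since $\theta^2=17-12\sqrt2$, $(q_2,p_2)=(14,20)$ and $n_3=14$. Here $\varepsilon_1=\theta^2+\theta^{14}+\cdots\approx0.03$, while $\varepsilon_2\approx\theta^{14}\approx2\cdot10^{-11}$.

Recall from Example 1 that
$$|a\sqrt2-c|\ge\frac1{2(|a|+|c|)}\qquad\big((a,c)\in\mathbb Z^2\setminus\{0\}\big).\tag{14}$$

**Step 2 (there are no other small divisors).** We show that away from the multiples of $(q_i,1,p_i)$ the divisors are only polynomially small.

**Lemma 4.** Let $(a,d,c)\in\mathbb Z^3$ with $d\ge1$, $L=|a|+|c|+d$ and $\Delta=a\sqrt2+d\beta-c$. Either $(a,c)=(dq_i,dp_i)$ for some $i$ and $\Delta=d\varepsilon_i\ge\theta^{ba/d}$, or $|\Delta|\ge\frac1{16}e^{-8b}L^{-4b-1}$.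

*Proof.* For every $i$, $\Delta=(a-dq_i)\sqrt2-(c-dp_i)+d\varepsilon_i$. The idea is to choose $i$ so large that $d\varepsilon_i$ is negligible against (14), but not larger than necessary. Put $Z=4+2\log L$ and let $i$ be least with $q_i\ge Z$. Since $q_1=2<Z$, we have $i\ge2$ and $q_{i-1}<Z$, so by (13) and $\log\frac1\theta<2$
$$q_i\le\theta^{-bq_{i-1}}\le\theta^{-bZ}\le e^{2bZ}=e^{8b}L^{4b}.$$
For $q\ge Z$ we have $1+3q\le6e^{q/2}$ (from $e^{q/2}\ge1+\frac q2$), hence
$$8L^2(1+3q)\,\theta^{bq}\le48L^2e^{q/2-1.7q}\le48L^2e^{-q}\le48e^{-4}\le1 .$$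
With $q=q_i$ this gives $d\varepsilon_i\le2L\theta^{bq_i}\le\frac1{4L(1+3q_i)}$.

If $(a,c)\ne(dq_i,dp_i)$, then $|a-dq_i|+|c-dp_i|\le L+3Lq_i$ and (14) gives $|(a-dq_i)\sqrt2-(c-dp_i)|\ge\frac1{2L(1+3q_i)}$, so
$$|\Delta|\ge\frac1{4L(1+3q_i)}\ge\frac1{16Lq_i}\ge\frac1{16}e^{-8b}L^{-4b-1}.$$
If $(a,c)=(dq_i,dp_i)$, then $\Delta=d\varepsilon_i\ge\theta^{bq_i}=\theta^{ba/d}$. $\square$

**Step 3 (the vector, and $(\star)$).** For $n\ge3$ let
$$\lambda=\big(\sqrt2,\ \beta,\ -1,\ \mathrm i\,t_4,\dots,\mathrm i\,t_n\big),\qquad t_l=1+\frac l{2n}\in(1,\tfrac32].$$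
The imaginary entries only fill up the dimension. We verify $(\star)$ for $\nu\in\mathcal N$; note that both right sides in $(\star)$ are at least $C_0$.

*Case 1: $(\nu_4,\dots,\nu_n)\ne0$.* If none of these $\nu_l$ is negative, $\operatorname{Im}D(\nu)\ge1$. If $\nu_{l_0}=-1$ with $l_0\ge4$, let $P=\sum_{l\ge4,\,l\ne l_0}\nu_l\ge0$. For $P=0$, $|\operatorname{Im}D(\nu)|=t_{l_0}\ge1$. For $P=1$, $|\operatorname{Im}D(\nu)|$ is a difference of two distinct $t_l$, at least $\frac1{2n}$. For $P\ge2$, $\operatorname{Im}D(\nu)\ge2-\frac32=\frac12$. So $|D(\nu)|\ge\frac1{2n}$.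

*Case 2: $\nu=(a,d,c,0,\dots,0)$.* Then $D(\nu)=a\sqrt2+d\beta-c$, and since at most one coordinate is $-1$, $L=|a|+|d|+|c|\le|\nu|+2\le3|\nu|$.

* If $d=0$, then $(a,c)\ne0$ and (14) gives $|D(\nu)|\ge\frac1{6|\nu|}$.
* If $d=-1$, then $a,c\ge0$. Apply Lemma 4 to $-D(\nu)=(-a)\sqrt2+\beta-(-c)$. The first alternative would require $-a=q_i>0$, which is impossible. So $|D(\nu)|\ge\frac1{16}e^{-8b}(3|\nu|)^{-4b-1}$.
* If $d\ge1$ and the first alternative of Lemma 4 holds, then $\log\frac1{|D(\nu)|}\le2b\frac ad\le6b\frac{|\nu|}d$. In the second alternative $\log^+\frac1{|D(\nu)|}\le C(b)(1+\log|\nu|)\le C(b)\big(1+\log d+\frac{|\nu|}d\big)$, using $\log x\le x$ for $x=|\nu|/d$.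

In all cases $D(\nu)\ne0$, and $(\star)$ holds with some $C_0=C_0(b,n)$. In particular $\lambda$ is non-resonant.

**Step 4 (Brjuno's condition fails).** We exhibit infinitely many terms bounded below. Take $k=e_1+(q_i,1,p_i,0,\dots,0)$ and $j=1$. Then $\langle\lambda,k\rangle-\lambda_1=\varepsilon_i$ and $N_i:=|k|=q_i+p_i+2\le3q_i+2\le4q_i$. So $\omega(m)\le2\theta^{bq_i}<1$ for $m\ge N_i$. Let $2^{\kappa_i-1}<N_i\le2^{\kappa_i}$, so $2^{\kappa_i}<8q_i$. Then
$$-2^{-\kappa_i}\log\omega(2^{\kappa_i})\ge\frac1{8q_i}\big(1.7\,b\,q_i-\log2\big)\ge\frac1{10}.$$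
Since $\kappa_i\to\infty$ and all terms with $2^k\ge N_1$ are non-negative, the Brjuno series is $+\infty$. This proves Theorem B: by Theorem A, every analytic $X$ with this linear part has convergent $U$. $\blacksquare$

**Step 5 (Theorem D(b)).** We let $b$ grow. Given $K>0$, take the $\lambda$ above with $b\ge4K$. For $\nu=k-e_j$ with $2\le|k|\le m$ we have $|\nu|\le m-1$ and $\nu_2\le m$, so both right sides in $(\star)$ are at most $3C_0m$. Thus $\log\frac1{\omega(m)}\le3C_0m$, and the $\limsup$ is finite. Moreover, as $q_i\ge2$,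
$$\frac1{N_i}\log\frac1{\omega(N_i)}\ge\frac{1.7\,b\,q_i-\log2}{4q_i}\ge\frac b4\ge K .$$
Theorem A applies. $\blacksquare$

## 7. Dimension two: from $\lambda$ to a rotation number that is not Brjuno

Now $n=2$, and $\lambda\in\mathbb C^2$ is non-resonant and violates the Brjuno condition. Test 3 stops at exponentially small divisors. Instead of building $X$ coefficient by coefficient, we import divergence from one-dimensional maps. Two textbook notions are needed.

**Continued fractions.** Let $q_s$ be the denominators of the convergents of an irrational $\alpha$, and $\|t\|$ the distance from $t$ to $\mathbb Z$. For $s\ge1$ and $1\le a<q_{s+1}$ one has $\|a\alpha\|\ge\|q_s\alpha\|>\frac1{2q_{s+1}}$, and $\sum_s1/q_s<\infty$. The number $\alpha$ is a *Brjuno number* if $\sum_s\frac{\log q_{s+1}}{q_s}<\infty$. For instance, $\sqrt2$ has bounded digits, so $\log q_{s+1}\le\log q_s+\mathrm{const}$, and it is a Brjuno number; the $\alpha$ at the end of Section 1 is not.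

**Theorem (Yoccoz, *Petits diviseurs en dimension 1*, Astérisque 231, 1995).** If $\rho\in\mathbb R\setminus\mathbb Q$ is not a Brjuno number, then $g(z)=e^{2\pi\mathrm i\rho}z+z^2$ is not analytically linearizable at $0$.

The goal of this section is to show that $\rho:=\lambda_1/\lambda_2$ is a negative irrational number that is not Brjuno.

**Step 1 (the ratio is negative and irrational).** This restricts $\lambda$. If $\lambda_1=0$ or $\lambda_2=0$, then $\lambda_1+\lambda_2$ equals $\lambda_2$ or $\lambda_1$, a resonance. So $\lambda_1,\lambda_2\ne0$. By Test 1, $\lambda_1/\lambda_2$ must be a negative real number, since otherwise Brjuno's condition would hold. So $\rho=-\alpha$ with $\alpha>0$. If $\alpha=p/q$ with positive integers $p,q$, then $q\lambda_1+p\lambda_2=0$, so $(q,p)+e_1$ gives a resonance with $j=1$. Hence $\alpha\notin\mathbb Q$.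

**Step 2 (comparing the two Brjuno series).** We show that $\alpha$ is not a Brjuno number. For $\mu=k-e_j$ with $2\le|k|\le m$ we have $|D(\mu)|=|\lambda_2||\alpha\mu_1-\mu_2|$. If some $\mu_i=-1$, then $|\alpha\mu_1-\mu_2|\ge\min(\alpha,1)$, because the other coordinate is positive; if $\mu_1=0$, it is $|\mu_2|\ge1$. Otherwise $1\le\mu_1\le m$ and $|D(\mu)|\ge|\lambda_2|\,\|\mu_1\alpha\|$. With the facts recalled above, there is $c>0$ such that for all $s\ge1$
$$\omega(m)\ge\frac c{q_{s+1}}\qquad\text{if }m<q_{s+1}.\tag{15}$$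
Sort the $k$ by the interval $q_s\le2^k<q_{s+1}$ containing $2^k$; finitely many $k$ have $2^k<q_1$. As $\sum_{2^k\ge q_s}2^{-k}\le2/q_s$, there is $C\ge0$ with
$$\sum_k2^{-k}\log\frac1{\omega(2^k)}\le\mathrm{const}+\sum_{s\ge1}\ \sum_{q_s\le2^k<q_{s+1}}2^{-k}(\log q_{s+1}+C)\le\mathrm{const}+\sum_{s\ge1}\frac{2(\log q_{s+1}+C)}{q_s}.$$
Since $\omega$ is non-increasing, the terms on the left are at least $-2^{-k}\log\omega(2)$, so the left side has a well-defined value in $(-\infty,\infty]$. It is $+\infty$ because Brjuno's condition fails. As $\sum1/q_s<\infty$, we get $\sum_s\frac{\log q_{s+1}}{q_s}=\infty$. So $\alpha$ is not a Brjuno number. Neither is $\rho=-\alpha$: since $\|a\rho\|=\|a\alpha\|$, the convergent denominators agree up to a shift of the index.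

## 8. Realizing a germ as the holonomy of a saddle

**Holonomy.** Consider a field $Y=y\,\partial_y+h(\xi,y)\,\partial_\xi$ near $0\in\mathbb C^2$ with $h(0,y)=0$. The line $\{\xi=0\}$ is invariant; it is called a separatrix. Its orbits away from $y=0$ are the leaves of the foliation $y\frac{d\xi}{dy}=h$. Fix a small $y_0>0$. For small $\xi$ follow the leaf through $(\xi,y_0)$ above $y=y_0e^{\mathrm is}$, $0\le s\le2\pi$. The germ $\xi(0)\mapsto\xi(2\pi)$ is the *holonomy* of the separatrix. Another base point, another transversal, or a homotopic loop in the punctured separatrix changes it by an analytic conjugation. For the linear field with $h=\rho\xi$ we get $\xi(s)=\xi(0)e^{\mathrm i\rho s}$, and the holonomy is $\xi\mapsto e^{2\pi\mathrm i\rho}\xi$.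

**Proposition.** Let $\rho=-\alpha<0$ be irrational and let $g(z)=e^{2\pi\mathrm i\rho}z+O(z^2)$ be an analytic germ. There is a holomorphic vector field $Y=y\,\partial_y+h(\xi,y)\,\partial_\xi$ near $0\in\mathbb C^2$ with $h(0,y)=0$ and $\partial_\xi h(0,0)=\rho$ such that the holonomy of the separatrix $\{\xi=0\}$ along a positive loop around $y=0$ is analytically conjugate to $g$.

This is a special case of a theorem of Pérez-Marco and Yoccoz (Astérisque 222, 1994). We prove it. The obvious attempt starts from the linear foliation, with first integral $xy^{\alpha}$ (multivalued), on the slit disc $0<\arg y<2\pi$, and glues the two sides of the slit by $g$ instead of by the rotation. This gives a complex manifold over the punctured disc with the right holonomy, but one must still find global coordinates on it that extend across $y=0$. We make the gluing smooth, at the price of a wrong complex structure, and correct this by solving a $\bar\partial$-equation. The sign of $\rho$ matters here: because $\alpha>0$, a germ tangent to its linear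 part to high order produces an error that vanishes to high order at $y=0$.

**Step 1 (making the nonlinearity flat).** We prepare $g$. Put $\tau=e^{2\pi\mathrm i\rho}$ and fix an integer $N$ with $\alpha N\ge3$. Since $\tau$ is not a root of unity, $\tau^m\ne\tau$ for $m\ge2$, and successive conjugations by $z+\mathrm{const}\cdot z^m$, $2\le m\le N$, turn $g$ into an analytically conjugate germ $f(z)=\tau z+O(z^{N+1})$. Let
$$R(z)=f^{-1}(\tau z)-z=z^{N+1}R_1(z),$$
and choose $r_1\in(0,1)$ such that $R$ is holomorphic in a neighborhood of $|z|\le r_1$ with $|R'|\le\frac12$ there.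

**Step 2 (a smooth first integral with the right monodromy).** We interpolate between the identity and $z+R(z)$. Let $\chi:\mathbb R\to[0,1]$ be smooth with $\chi(s)=0$ for $s\le1$ and $\chi(s)=1$ for $s\ge2\pi-1$. For $|x|<r_1$, $0<|y|<1$, $w=\log y$ and $s=\operatorname{Im}w\in(-1,2\pi+1)$ put
$$c_0=xe^{-\rho w}=xy^\alpha,\qquad\Gamma(x,w)=c_0+\chi(s)R(c_0).$$
Here $|c_0|<r_1$. We have $c_0(x,w+2\pi\mathrm i)=\tau^{-1}c_0(x,w)$. For $s$ near $0$ we have $\Gamma(x,w)=c_0(x,w)$, while $\chi=1$ at $w+2\pi\mathrm i$; hence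
$$\Gamma(x,w+2\pi\mathrm i)=f^{-1}\big(\tau\,c_0(x,w+2\pi\mathrm i)\big)=f^{-1}(\Gamma(x,w)).\tag{16}$$

**Step 3 (the error of holomorphy).** We compute how far $\Gamma$ is from being holomorphic. With $s=\arg y\in(0,2\pi)$ let
$$b(x,y)=\frac{\chi'(s)R(c_0)}{2\mathrm i\,y^\alpha(1+\chi(s)R'(c_0))}=\frac{\chi'(s)}{2\mathrm i}\,x^{N+1}y^{\alpha N}\,\frac{R_1(xy^\alpha)}{1+\chi(s)R'(xy^\alpha)},$$
and $b=0$ if $y=0$ or $y>0$. Since $\chi'=0$ near the slit, $b$ is a well-defined function, smooth for $y\ne0$, holomorphic in $x$, with $b(0,y)=0$. From $dc_0=y^\alpha\big(dx-\rho x\frac{dy}y\big)$ and $ds=\frac1{2\mathrm i}\big(\frac{dy}y-\frac{d\bar y}{\bar y}\big)$ we get $d\Gamma=(1+\chi R'(c_0))\,dc_0+\chi'(s)R(c_0)\,ds$, that is,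
$$d\Gamma=y^\alpha(1+\chi R'(c_0))\Big[dx-(\rho x-b)\frac{dy}y-\frac b{\bar y}\,d\bar y\Big].\tag{17}$$
For $s\in(-1,0]$ and $s\in[2\pi,2\pi+1)$ this holds too, with $b=0$. Put $a=b/\bar y$ for $y\ne0$ and $a=0$ for $y=0$. Then $a=O(|y|^{\alpha N-1})=O(|y|^2)$. A derivative in $y$ or $\bar y$ falls on $\chi'(s)$, $\chi(s)$, $y^{\alpha N}$, $\bar y^{-1}$ or $y^\alpha$ inside $R_1,R'$, and each time costs at most a constant times $|y|^{-1}$; so these derivatives of $a$ are $O(|y|^{\alpha N-2})=O(|y|)$. The $x$-derivative is $O(|y|^2)$. All bounds are uniform in $|x|<r_1$. So $a$ is $C^1$ on $\{|x|<r_1,|y|<1\}$ with bounded first derivatives, hence Lipschitz there, and it is holomorphic in $x$. Fix $M_0>0$ with $|a|,|\partial_xa|\le M_0$.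

**Step 4 (the Cauchy transform).** We collect the facts needed to solve $\partial_{\bar y}\Xi=a(\Xi,y)$. For $0<r<1$, $\mathbb D_r=\{|y|<r\}$ and bounded measurable $u$ on $\mathbb D_r$ let
$$\mathcal Tu(y)=\frac1\pi\int_{\mathbb D_r}\frac{u(\zeta)}{y-\zeta}\,dA(\zeta)\qquad(y\in\mathbb D_r).$$

(i) $\|\mathcal Tu\|_\infty\le2r\|u\|_\infty$. Indeed $\int_{\mathbb D_r}\frac{dA(\zeta)}{|y-\zeta|}$ increases if $\mathbb D_r$ is replaced by the disc of radius $r$ about $y$, since the two discs have equal area and the integrand is $\le\frac1r$ on the part lost and $\ge\frac1r$ on the part gained. For the centered disc the integral is $2\pi r$.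

(ii) $|\mathcal Tu(y)-\mathcal Tu(y')|\le K_1\|u\|_\infty|y-y'|^{1/2}$ with an absolute constant $K_1$. Put $p=|y-\zeta|^{-1}$, $p'=|y'-\zeta|^{-1}$. Then $\big|\frac1{y-\zeta}-\frac1{y'-\zeta}\big|=|y-y'|\,pp'$, and $|y-y'|^{1/2}\le p^{-1/2}+p'^{-1/2}$, so the difference is at most $|y-y'|^{1/2}(p^{1/2}p'+pp'^{1/2})\le2|y-y'|^{1/2}(p^{3/2}+p'^{3/2})$. The integral of $p^{3/2}$ over $\mathbb D_r$ is at most $\int_{|z|<2}|z|^{-3/2}dA=4\sqrt2\,\pi$.

(iii) Suppose $|u(y)-u(y')|\le H|y-y'|^{1/2}$ on $\mathbb D_r$. Put $P_u(y)=-\frac1\pi\int_{\mathbb D_r}\frac{u(\zeta)-u(y)}{(y-\zeta)^2}dA(\zeta)$. Then, with an absolute constant $K_2$,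
$$|P_u|\le K_2H,\qquad\big|\mathcal Tu(y+\delta)-\mathcal Tu(y)-u(y)\bar\delta-P_u(y)\delta\big|\le K_2H|\delta|^{3/2}\tag{18}$$
whenever $y,y+\delta\in\mathbb D_r$. First, $\mathcal T1(y)=\bar y$: the mean of $\frac1{y-\zeta}$ over the circle $|\zeta|=t$ is $\frac1y$ for $t<|y|$ and $0$ for $t>|y|$, so for $y\ne0$ we have $\mathcal T1(y)=\frac1\pi\cdot\pi|y|^2\cdot\frac1y$, and $\mathcal T1(0)=0$ by symmetry. Now fix $y$ and write $u=u(y)+v$ with $|v(\zeta)|\le H|y-\zeta|^{1/2}$. The constant $u(y)$ contributes exactly $u(y)\bar\delta$. With $z=y-\zeta$ we have $\frac1{z+\delta}-\frac1z+\frac\delta{z^2}=\frac{\delta^2}{z^2(z+\delta)}$, so the quantity in (18) is at most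
$$\frac{H|\delta|^2}\pi\int_{\mathbb C}\frac{dA(z)}{|z|^{3/2}|z+\delta|}=\frac{H|\delta|^{3/2}}\pi\int_{\mathbb C}\frac{dA(z)}{|z|^{3/2}|z+1|},$$
by scaling and rotating $z$, and the last integral is finite. The bound on $P_u$ follows from $\int_{|z|<2}|z|^{-3/2}dA<\infty$.

**Step 5 (solving $\partial_{\bar y}\Xi=a(\Xi,y)$).** This step finds the corrected coordinate. Choose $r<1$ with $2rM_0\le\min\big(\frac{r_1}4,\frac14\big)$. For $|\xi|<\frac{r_1}4$ consider the map
$$\Xi\mapsto\xi+\mathcal T[a(\Xi(\cdot),\cdot)]$$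
on the continuous functions on $\mathbb D_r$ with $\|\Xi\|_\infty\le\frac{r_1}2$. By (i) and (ii) it maps this complete space to itself and is a contraction with factor $\frac14$. Let $\Xi(\xi,\cdot)$ be its fixed point. We need four properties.

*Holomorphy in $\xi$.* Start the iteration at $\Xi=\xi$. Each iterate is continuous in $(\xi,y)$: by (ii) it is equicontinuous in $y$, and for fixed $y$ it is continuous in $\xi$ by dominated convergence. It is holomorphic in $\xi$ by Fubini and Morera. The iterates converge uniformly, so $\Xi$ is continuous in $(\xi,y)$ and holomorphic in $\xi$. Since $a(0,y)=0$, uniqueness gives $\Xi(0,y)=0$.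

*Injectivity in $\xi$.* From the fixed point equation, $\|\Xi(\xi,\cdot)-\Xi(\xi',\cdot)\|_\infty\le|\xi-\xi'|+\frac14\|\Xi(\xi,\cdot)-\Xi(\xi',\cdot)\|_\infty$, so this norm is at most $\frac43|\xi-\xi'|$, and hence $|\Xi(\xi,y)-\Xi(\xi',y)-(\xi-\xi')|\le\frac13|\xi-\xi'|$. So $\Xi$ is injective in $\xi$ and $|\Xi_\xi|\ge\frac23$.

*Derivatives in $y$.* Put $u_\xi(y)=a(\Xi(\xi,y),y)$, so $\Xi(\xi,\cdot)=\xi+\mathcal Tu_\xi$. By (ii), $\Xi(\xi,\cdot)$ is $\frac12$-Hölder with a constant independent of $\xi$; as $a$ is Lipschitz, $u_\xi$ satisfies the hypothesis of (iii) with some $H$ independent of $\xi$. By (18), $\Xi$ is differentiable in $y$ with $\Xi_{\bar y}=a(\Xi,y)$ and $\Xi_y=P_{u_\xi}(y)$, and $\Xi_y$ is bounded.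

*$\Xi$ is $C^1$.* Fix $r'<r$ and put $\Omega=\{|\xi|<\frac{r_1}4\}\times\mathbb D_{r'}$. For $e\in\{1,\mathrm i\}$ the quotients $\frac{\Xi(\xi,y+te)-\Xi(\xi,y)}t$, with $t\to0$ real, are continuous in $(\xi,y)$ and by (18) converge uniformly on $\Omega$. So the derivatives of $\Xi$ in $y$ are continuous on $\Omega$. As $\Xi$ is continuous and holomorphic in $\xi$, Cauchy's formula shows that $\Xi_\xi$ is continuous too.

**Step 6 (the vector field).** We read off $h$ and extend it over $y=0$. Substitute $x=\Xi(\xi,y)$, $y\ne0$, in (17). As $\Xi_{\bar y}=b(\Xi,y)/\bar y$, the $d\bar y$-terms cancel, and for $F(\xi,w)=\Gamma(\Xi(\xi,e^w),w)$ with $y=e^w$ we obtain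
$$dF=y^\alpha(1+\chi R')\Big[\Xi_\xi\,d\xi-\frac1y\big(\rho\,\Xi-b(\Xi,y)-y\,\Xi_y\big)dy\Big].$$
A $C^1$ function whose differential contains no $d\bar\xi,d\bar y$ is holomorphic. So $F$ is locally holomorphic in $(\xi,y)$, with non-vanishing $\xi$-derivative since $|R'|\le\frac12$. By (16), $F$ changes by the map $f^{-1}$ when $y$ goes once around $0$, so its level sets define a holomorphic foliation on $\Omega\cap\{y\ne0\}$, given by
$$y\frac{d\xi}{dy}=h(\xi,y):=\frac{\rho\,\Xi-b(\Xi,y)-y\,\Xi_y}{\Xi_\xi}.$$
Locally $h=-yF_y/F_\xi$, so $h$ is holomorphic for $y\ne0$. It is bounded because $|\Xi_\xi|\ge\frac23$. By Riemann's extension theorem it extends holomorphically to $\Omega$. Since $\Xi(0,y)=0$, $\Xi_y(0,y)=0$ and $b(0,y)=0$, we have $h(0,y)=0$. Letting $y\to0$, where $b\to0$ and $y\,\Xi_y\to0$, we get $h(\xi,0)=\rho\,\Xi(\xi,0)/\Xi_\xi(\xi,0)=\rho\xi+O(\xi^2)$, so $\partial_\xi h(0,0)=\rho$.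

**Step 7 (the holonomy).** We check that the foliation does what it was built for. On the transversal $y=y_0\in(0,r')$ the function $c=F(\xi,\log y_0)=\Xi(\xi,y_0)\,y_0^\alpha$ is a holomorphic coordinate vanishing at $\xi=0$. Along the leaf above $y=y_0e^{\mathrm is}$, $0\le s\le2\pi$, the function $F(\xi(s),\log y_0+\mathrm is)$ stays equal to its initial value $c$. If $c'$ is the coordinate of the end point, then at $s=2\pi$ (16) gives $c=f^{-1}(c')$, that is, $c'=f(c)$. So the holonomy is $f$ in the coordinate $c$, hence analytically conjugate to $g$. $\square$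

## 9. Divergence in dimension two: proof of Theorem C

Let $\lambda\in\mathbb C^2$ be non-resonant and not Brjuno. By Section 7, $\rho=\lambda_1/\lambda_2=-\alpha$ is a negative irrational number that is not Brjuno.

**Step 1 (the field).** Here we choose $X$. Apply the Proposition to $g(z)=e^{2\pi\mathrm i\rho}z+z^2$ and let $X=\lambda_2Y$ in the coordinates $(x_1,x_2)=(\xi,y)$. Since $h(0,y)=0$ and $\partial_\xi h(0,0)=\rho$, we have $h=\rho\xi+\xi\,O(|\xi|+|y|)$. So $X$ has linear part $\operatorname{diag}(\lambda_2\rho,\lambda_2)=\operatorname{diag}(\lambda_1,\lambda_2)$.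

**Step 2 (matching separatrices).** Suppose that $U$ converges. We show that it maps the $x_2$-axis to $\{x_1=0\}$. The set $U^{-1}(\{x_1=0\})$ is a smooth curve through $0$, invariant under $Ax$ and tangent to the $x_2$-axis, because $U$ is tangent to the identity. Write it as $x_1=\psi(x_2)$. If $\psi\not\equiv0$, then $\psi(t)=ct^p(1+O(t))$ with $c\ne0$ and $p\ge2$. Invariance under $Ax$ means $\lambda_1\psi(t)=\lambda_2t\,\psi'(t)$, and the leading coefficients give $\lambda_1=p\lambda_2$, contradicting $\rho<0$. So $\psi\equiv0$.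

**Step 3 (matching holonomies).** We now derive the contradiction. By (1), $U$ maps the foliation of $Ax$ to that of $X$. On the $x_2$-axis it is a biholomorphic germ onto $\{x_1=0\}$, so it maps a positive loop around $0$ to one homotopic to a positive loop. Hence the holonomies of the two separatrices are analytically conjugate. For $Ax$ the holonomy is $z\mapsto e^{2\pi\mathrm i\lambda_1/\lambda_2}z=e^{2\pi\mathrm i\rho}z$; for $X$, whose leaves are those of $Y$, it is conjugate to $g$. So $g$ is analytically linearizable, contradicting Yoccoz's theorem. Therefore $U$ diverges. $\blacksquare$
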